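# When do the P-property and the Q-property agree for Z-transformations?

## 1. First guess: for Z-transformations, P and Q always agree

Start with a real $n\times n$ matrix $M$ acting on $\mathbb R^n$. Three properties of $M$ occur in the theory of linear complementarity problems:

- P: if $x_i(Mx)_i\le 0$ for every $i$, then $x=0$;
- Q: for every $q\in\mathbb R^n$ there is $x\ge 0$ with $Mx+q\ge 0$ and $\langle Mx+q,x\rangle=0$;
- S: there is $d>0$ (all entries positive) with $Md>0$.

For every matrix, P $\Rightarrow$ Q $\Rightarrow$ S. Suppose now that $M$ is a Z-matrix, meaning that its off-diagonal entries are non-positive. Then the chain closes up, as we can check by hand.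

The case $n=1$. Here $M$ is multiplication by a number $\tau$. Property P says that $\tau r^2\le 0$ forces $r=0$, which means $\tau>0$. Property S says $\tau>0$. Property Q also says $\tau>0$: with $q=-1$ we need $\tau x\ge 1$ for some $x\ge 0$, so $\tau>0$; conversely, if $\tau>0$ then $x=\max(0,-q/\tau)$ is a solution.

A case with $n=2$. Let $M=\begin{pmatrix}1&-t\\-t&1\end{pmatrix}$ with $t\ge 0$. If $d>0$ and $Md>0$, then $d_1>td_2$ and $d_2>td_1$, so $d_1d_2>t^2d_1d_2$ and $t<1$; conversely, for $t<1$ the vector $d=(1,1)$ works. So S means $t<1$. If $t<1$ and $x_i(Mx)_i\le 0$ for $i=1,2$, adding the two inequalities gives $x_1^2+x_2^2\le 2tx_1x_2\le t(x_1^2+x_2^2)$, so $x=0$ and P holds. If $t\ge 1$, then $x=(1,1)$ violates P.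

The general Z-matrix. Let $d>0$, $Md>0$, and suppose $x\ne 0$ satisfies $x_i(Mx)_i\le 0$ for all $i$. Choose $i$ for which $|x_i|/d_i$ is largest. Replacing $x$ by $-x$ if necessary, assume $x_i>0$, and put $t=x_i/d_i$. Then $x_j\le td_j$ for all $j$, with equality for $j=i$. Since $m_{ij}\le 0$ for $j\neq i$,
$$(Mx)_i=m_{ii}x_i+\sum_{j\ne i}m_{ij}x_j\ \ge\ t\,m_{ii}d_i+t\sum_{j\neq i}m_{ij}d_j=t(Md)_i>0 .$$
So $x_i(Mx)_i>0$, a contradiction. Hence S $\Rightarrow$ P for Z-matrices, and all three properties agree.

All these notions make sense on a Euclidean Jordan algebra; for instance, the cone $\mathbb R^n_+$ may be replaced by the cone of positive semidefinite matrices. The natural guess is the following conjecture, taken from the presentation "On The P-Property Of Z And Lyapunov-Like Transformations On Euclidean Jordan Algebras".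

**Conjecture.** For every Euclidean Jordan algebra $V$ and every Z-transformation $L$ on $V$, $L$ has the P-property if and only if it has the Q-property.

We shall see that the guess survives on $2\times2$ symmetric matrices, for a reason different from the one above; that it fails on $3\times 3$ symmetric matrices; and we shall determine exactly the algebras on which it is true.

## 2. Euclidean Jordan algebras and the properties P, Q, S, Z

**Definition (Euclidean Jordan algebra).** This is a finite-dimensional real inner product space $(V,\langle\cdot,\cdot\rangle)$ with a bilinear product $\circ$ such that for all $x,y,z$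
$$x\circ y=y\circ x,\qquad x\circ(x^2\circ y)=x^2\circ(x\circ y),\qquad \langle x\circ y,z\rangle=\langle x,y\circ z\rangle ,$$
and with a unit $e$. An inner product with the third property is called associative. The symmetric cone is $K=\{x^2:x\in V\}$. We write $x\ge 0$ for $x\in K$, $x\le 0$ for $-x\in K$, and $x>0$ for $x\in\operatorname{int}K$.

There are three examples to keep in mind.

- $\mathbb R^n$ with the componentwise product; $K=\mathbb R^n_+$.
- $S^n$, the real symmetric $n\times n$ matrices, with $X\circ Y=\frac12(XY+YX)$ and $\langle X,Y\rangle=\operatorname{trace}(XY)$; $K$ is the cone of positive semidefinite matrices.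
- The spin factor (Lorentz-cone algebra) $\mathbb R\oplus\mathbb R^m$, $m\ge 2$, with $(a,u)\circ(b,v)=(ab+u\cdot v,\;av+bu)$. With $z=(c,z')$, the standard inner product gives $\langle x\circ y,z\rangle=abc+c\,u\cdot v+a\,v\cdot z'+b\,u\cdot z'$, which is symmetric in the three elements, so it is associative.

A Jordan frame is a family of primitive idempotents $c_1,\dots,c_r$ with $c_i\circ c_j=0$ for $i\ne j$ and $\sum c_i=e$. The number $r$ is the rank of $V$. Every $x\in V$ can be written $x=\sum x_ic_i$ in some Jordan frame, and then $x\in K$ exactly when all $x_i\ge0$. Distinct frame elements are orthogonal: $\langle c_i,c_j\rangle=\langle c_i\circ c_i,c_j\rangle=\langle c_i,c_i\circ c_j\rangle=0$.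

In $S^n$ the frames are the families $v_iv_i^T$ for an orthonormal basis $(v_i)$, so the rank is $n$. In the spin factor they are
$$e_1=\tfrac12(1,w),\qquad e_2=\tfrac12(1,-w),\qquad \|w\|=1 .$$
Indeed $e_1\circ e_1=(\frac14+\frac14,\frac12w)=e_1$, likewise for $e_2$, and $e_1\circ e_2=(\frac14-\frac14,0)=0$. The rank is $2$. Since $(a,u)=(a+\|u\|)e_1+(a-\|u\|)e_2$ for $w=u/\|u\|$, the cone is $K=\{(a,u):a\ge\|u\|\}$. The algebra $S^2$ is the spin factor with $m=2$, via
$$(a,u_1,u_2)\longmapsto\begin{pmatrix}a+u_1&u_2\\u_2&a-u_1\end{pmatrix}; \tag{1}$$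
the matrices $\operatorname{diag}(1,-1)$ and $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ have square $I$ and Jordan product $0$, so (1) respects the products.

**Definition (operator commuting).** For $a\in V$ let $L_a(x)=a\circ x$. Elements $a,b$ operator commute if $L_aL_b=L_bL_a$.

In $S^n$ one computes $(L_XL_Y-L_YL_X)Z=\frac14[[X,Y],Z]$, so matrices that commute also operator commute. In a spin factor we can compute directly. The scalar part of an element contributes a multiple of the identity to its operator, so only $(0,u)$ and $(0,v)$ matter, and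
$$L_{(0,u)}L_{(0,v)}(c,z)=L_{(0,u)}(v\cdot z,\;cv)=\big(c\,u\cdot v,\;(v\cdot z)u\big).$$
Hence $(a,u)$ and $(b,v)$ operator commute if and only if $(v\cdot z)u=(u\cdot z)v$ for all $z$. This holds if $u,v$ are linearly dependent, and taking $z=v$ shows that it holds only then. In other words, both elements lie in the span of one frame $\frac12(1,\pm w)$.

**Definition (P, Q, S, Z).** Let $L:V\to V$ be linear.

- P-property: if $x$ and $L(x)$ operator commute and $x\circ L(x)\le 0$, then $x=0$.
- Q-property: for every $q\in V$ there is $x\ge0$ with $L(x)+q\ge0$ and $\langle L(x)+q,x\rangle=0$; that is, the linear complementarity problem $\mathrm{LCP}(L,K,q)$ has a solution.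
- S-property: there is $d>0$ with $L(d)>0$.
- Z-property: if $x,y\in K$ and $\langle x,y\rangle=0$, then $\langle L(x),y\rangle\le0$. Such $L$ is called a Z-transformation.

On $\mathbb R^n$ these are the properties of Section 1: all multiplication operators are diagonal, so the commutation clause in P is automatic, and testing Z on unit vectors gives the sign condition on off-diagonal entries. On $S^n$, the Lyapunov transformation $\mathcal L_A(X)=AX+XA^T$ is Z. Indeed, if $X,Y\ge 0$ and $\operatorname{trace}(XY)=0$, then $\|X^{1/2}Y^{1/2}\|^2=0$ in the Frobenius norm, so $XY=YX=0$ and $\langle\mathcal L_A(X),Y\rangle=\operatorname{trace}(AXY)+\operatorname{trace}(A^TYX)=0$.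

A larger supply of Z-transformations is this. Call a linear map $T$ positive if $T(K)\subseteq K$. If $T$ is positive, then $I-T$ is Z, since for $x,y\in K$ with $\langle x,y\rangle=0$
$$\langle (I-T)x,y\rangle=-\langle Tx,y\rangle\le0. \tag{2}$$
This covers the Stein transformation $S_A(X)=X-AXA^T$.

We use the following known results without proof.

- **Result 1** (Gowda, Sznajder, Tao, 2004). For every linear $L$ on $V$, P $\Rightarrow$ Q $\Rightarrow$ S.
- **Result 2** (Stern 1981; Gowda and Tao 2009). For a Z-transformation $L$ the following are equivalent: the S-property; positive stability (every eigenvalue of $L$ has positive real part); $L^{-1}(K)\subseteq K$; the Q-property.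
- **Result 3**. The equivalence P $\Leftrightarrow$ Q holds for Z-matrices on $\mathbb R^n$, and on $S^n$ for $\mathcal L_A$ and $S_A$, for every real $n\times n$ matrix $A$.

By Results 1 and 2, the equivalence P $\Leftrightarrow$ Q for all Z-transformations on a given $V$ is the same as:

> (i′) every Z-transformation on $V$ with the S-property has the P-property.

We also need some textbook facts, for which the reference [FK] is J. Faraut, A. Korányi, *Analysis on Symmetric Cones* (Oxford, 1994).

- (F1) $V$ is a direct sum of simple ideals. Different simple ideals are orthogonal and multiply to zero, and $K$ is the product of their cones [FK, Ch. III].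
- (F2) $K$ is self-dual for any associative inner product: $x\in K$ if and only if $\langle x,y\rangle\ge 0$ for all $y\in K$ [FK, Thm III.2.1].
- (F3) The simple algebras are $\mathbb R$ (rank 1); the spin factors $\mathbb R\oplus\mathbb R^m$, $m\ge2$ (rank 2); $\mathrm{Herm}_r(\mathbb R)$, $\mathrm{Herm}_r(\mathbb C)$, $\mathrm{Herm}_r(\mathbb H)$ for $r\ge3$; and $\mathrm{Herm}_3(\mathbb O)$ [FK, Ch. V].
- (F4) On a simple algebra, associative inner products are positive multiples of the trace form [FK, Prop. III.4.1].
- (F5) Two elements operator commute if and only if they are diagonal in a common Jordan frame [FK, Lemma X.2.2].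
- (F6) $L_{a^p}$ and $L_{a^q}$ commute for all $a$ and all $p,q\ge1$ [FK, Ch. II §1].

Three consequences of (F2) are used constantly. First, $K$ is a closed convex cone, so $\operatorname{int}K+K=\operatorname{int}K$. Second, $K\cap(-K)=\{0\}$, because $x,-x\in K$ gives $-\|x\|^2\ge 0$. Third, if $x>0$ and $0\ne y\in K$ then $\langle x,y\rangle>0$: otherwise $\langle x,y\rangle=0$, and $x-\varepsilon y\in K$ for small $\varepsilon>0$ would have inner product $-\varepsilon\|y\|^2<0$ with $y$.

## 3. The scaling argument works when $d$ and $x$ share a frame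

The sensible first approach is to carry over the proof for Z-matrices. Here is exactly how much of it survives.

**Observation 1.** Let $L$ be a Z-transformation and let $d>0$, $L(d)>0$. Suppose $x$ and $L(x)$ operator commute and $x\circ L(x)\le 0$. If $x$, $L(x)$ and $d$ are all diagonal in one Jordan frame, then $x=0$.

*Proof.* Write $x=\sum x_ic_i$, $L(x)=\sum y_ic_i$, $d=\sum d_ic_i$, with all $d_i>0$. From $x\circ L(x)=\sum x_iy_ic_i\le0$ we get $x_iy_i\le0$ for all $i$. Suppose $x\ne0$, choose $i$ maximizing $|x_i|/d_i$, change the sign of $x$ so that $x_i>0$, and put $t=x_i/d_i$. Then $td-x=\sum_j(td_j-x_j)c_j$ has non-negative coefficients, and its $i$-th coefficient is $0$. So $td-x\in K$ and $\langle td-x,c_i\rangle=0$. The Z-property gives $\langle L(td-x),c_i\rangle\le0$, that is,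
$$y_i\|c_i\|^2=\langle L(x),c_i\rangle\ge t\langle L(d),c_i\rangle>0 .$$
So $x_iy_i>0$, a contradiction. $\square$

In $\mathbb R^n$ there is only one frame, so the hypothesis on $d$ is free, and we recover Section 1. On any $V$ it is also free when $d=e$, because $e$ is diagonal in every frame: a Z-transformation with $L(e)>0$ has the P-property.

The argument stops when $d$ and $x$ do not share a frame. We can still take the largest scale $t$ at which $td-x$ reaches the boundary of $K$, and find $0\ne y\in K$ with $\langle td-x,y\rangle=0$; we still conclude $\langle L(x),y\rangle>0$. But now $y$ comes from the kernel of $td-x$, which need not be aligned with the frame of $x$, and the inequality says nothing about the sign of a single coefficient of $L(x)$ in that frame.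

One may try to repair this on $S^n$ by moving $d$ to the identity. Let $g(X)=d^{1/2}Xd^{1/2}$, so that $g(I)=d$; both $g$ and $g^{-1}$ are symmetric, and they preserve $K$ and its interior. Put $\hat L=g^{-1}Lg$. If $X,Y\in K$ and $\langle X,Y\rangle=0$, then $g(X),g^{-1}(Y)\in K$ satisfy $\langle g(X),g^{-1}(Y)\rangle=\langle X,Y\rangle=0$, so $\langle\hat L(X),Y\rangle=\langle L(g(X)),g^{-1}(Y)\rangle\le0$ and $\hat L$ is Z. Also $\hat L(I)=g^{-1}(L(d))>0$, so $\hat L$ has P by Observation 1. This does not return P for $L$, because conjugation by $g$ respects neither the relation "operator commute" nor the product $\circ$. The Z- and S-properties belong to the cone, while P also involves the Jordan product. Section 5 shows that the loss is real.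

## 4. Rank two: the quadratic form on the light cone

The smallest case with many frames is $S^2$, or more generally a spin factor. Here (i′) is still true, and the reason is a second quadratic form that is special to rank two.

**Lemma 1 (spin factors).** Statement (i′) holds on every spin factor $J=\mathbb R\oplus\mathbb R^m$, $m\ge2$, with any associative inner product.

*Proof.* By (F4), all associative inner products on $J$ are positive multiples of one another, and scaling does not affect P, S or Z. So we take the standard inner product. Let $R(a,u)=(a,-u)$. This symmetric map preserves $K$ and $\operatorname{int}K$. Define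
$$[x,y]=\langle x,Ry\rangle,\qquad A(x)=\langle Rx,L(x)\rangle=[x,L(x)] .$$
The form $[\cdot,\cdot]$ is symmetric of signature $(1,m)$, with $[x,x]=a^2-\|u\|^2$ for $x=(a,u)$. (On $S^2$, under (1), $R$ is $X\mapsto(\operatorname{trace}X)I-X$ and $[X,X]=\det X$.) The function $A$ is a quadratic form. Let $L$ be Z with S.

**Step 1. On null vectors, the Z-property controls the sign of $A$.** We show that $[x,x]=0$ implies $A(x)\le0$. If $[x,x]=0$, then one of $\pm x$ lies in $K$, and $A(-x)=A(x)$, so assume $x\in K$. Then $Rx\in K$ and $\langle x,Rx\rangle=[x,x]=0$. The Z-property gives $A(x)=\langle L(x),Rx\rangle\le0$.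

**Step 2. From null vectors to all vectors.** The aim is a real $\gamma$ with
$$A(x)\le\gamma\,[x,x]\qquad\text{for all }x\in J. \tag{3}$$
Let $[q,q]>0>[p,p]$. We claim that
$$\frac{A(q)}{[q,q]}\le\frac{A(p)}{[p,p]} . \tag{4}$$
The vectors $p,q$ are linearly independent, and on the plane $\operatorname{span}(p,q)$ the form takes both signs, so it has signature $(1,1)$ there. Hence the plane has a basis of null vectors $n_1,n_2$; by nondegeneracy $[n_1,n_2]\neq0$, and changing the sign of $n_2$ if needed we have $[n_1,n_2]>0$. Then
$$[\alpha n_1+\beta n_2,\ \alpha n_1+\beta n_2]=2\alpha\beta\,[n_1,n_2],$$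
so $q$ has coordinates with $\alpha\beta>0$ and $p$ has coordinates with $\alpha\beta<0$. Put $\gamma_0=A(q)/[q,q]$ and $A'(x)=A(x)-\gamma_0[x,x]$. On the plane,
$$A'(\alpha n_1+\beta n_2)=a_1\alpha^2+2b\alpha\beta+a_2\beta^2,\qquad a_i=A'(n_i)=A(n_i)\le0$$
by Step 1. Evaluate at $q$: from $A'(q)=0$ and $a_1,a_2\le0$ we get $2b\alpha\beta\ge0$ with $\alpha\beta>0$, so $b\ge0$. Evaluate at $p$: all three terms are $\le 0$, so $A'(p)\le0$, that is, $A(p)\le\gamma_0[p,p]$. Dividing by $[p,p]<0$ gives (4).

Now let $\gamma=\sup\{A(q)/[q,q]:[q,q]>0\}$. It is finite, since by (4) any $p$ with $[p,p]<0$ gives an upper bound. For $[x,x]>0$, (3) is the definition of $\gamma$. For $[x,x]<0$, (4) gives $\gamma\le A(x)/[x,x]$, and multiplying by $[x,x]<0$ gives (3). For $[x,x]=0$, (3) is Step 1.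

**Step 3. The S-property makes $\gamma$ positive.** Take $d>0$ with $L(d)>0$. Then $Rd>0$ too, so $0<\langle Rd,L(d)\rangle=A(d)\le\gamma[d,d]$. Since $d\in\operatorname{int}K$, $[d,d]>0$. Hence $\gamma>0$.

**Step 4. P holds.** Let $x$ and $L(x)$ operator commute with $x\circ L(x)\le0$. As computed in Section 2, there is a frame $e_{1},e_2=\frac12(1,\pm w)$ with $x=x_1e_1+x_2e_2$ and $L(x)=y_1e_1+y_2e_2$, and then $x_1y_1\le0$, $x_2y_2\le0$. Since $Re_1=e_2$, we have $[e_i,e_i]=\langle e_1,e_2\rangle=0$ and $[e_1,e_2]=\langle e_1,e_1\rangle=\frac12$. So (3) reads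
$$\tfrac12(x_1y_2+x_2y_1)=A(x)\le\gamma[x,x]=\gamma x_1x_2 . \tag{5}$$

Suppose $x_1x_2<0$. Multiplying $x_1y_1\le0$ by $x_2/x_1<0$ gives $x_2y_1\ge0$; in the same way $x_2y_2\le0$ gives $x_1y_2\ge0$. So the left side of (5) is $\ge0$, while the right side is $<0$ by Step 3. This is impossible.

Hence $x_1x_2\ge0$. Replacing $x$ by $-x$ if necessary, we may assume $x_1,x_2\ge0$, so $x\ge0$. We show $L(x)\le0$. If $x_i>0$, then $x_iy_i\le0$ gives $y_i\le0$. If $x_i=0$, then $x,e_i\in K$ and $\langle x,e_i\rangle=0$, so the Z-property gives $y_i\|e_i\|^2=\langle L(x),e_i\rangle\le0$. Thus $L(-x)=-L(x)\in K$. By Result 2, $L^{-1}(K)\subseteq K$, so $-x\in K$. Together with $x\in K$ this gives $x=0$. $\square$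

The final paragraph of Step 4 works in any rank: a failure of P cannot have $x\ge0$ or $x\le0$. The vector we look for must have coefficients of both signs, and the light-cone inequality (5) excludes this in rank two.

## 5. A counterexample on $3\times3$ symmetric matrices

### How to look for it

We try $L=I-T$ with $T$ positive, so that $L$ is Z by (2). Failure of P requires some $D\neq0$, which we may take diagonal after an orthogonal change of basis, such that $E:=L(D)$ is diagonal and $D_{ii}E_{ii}\le0$ for all $i$. So $T(D)=F$, where $F=D-E$. For the S-property we want the eigenvalues of $T$ to have modulus less than $1$.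

Take for $T$ a map with two terms,
$$T(X)=\alpha\,(\varphi^TX\varphi)\,G+\beta\,(\psi^TX\psi)\,H,\qquad \alpha,\beta>0,\quad G,H\ge0 .$$
If $H\varphi=0$ and $G\psi=0$, then $G$ and $H$ are eigenvectors of $T$, and these are the only directions in its range. To get an indefinite image of $D$ we ask for $\varphi^TD\varphi>0>\psi^TD\psi$, and we choose $\alpha=1/\varphi^TD\varphi$ and $\beta=-1/\psi^TD\psi$. Then $T(D)=G-H$, and the condition becomes $G-H=F$: the two matrices are not diagonal, but their difference is. Since $H\varphi=0$ and $G\psi=0$, we have $\varphi^TG\varphi=\varphi^TF\varphi$ and $\psi^TH\psi=-\psi^TF\psi$, so the eigenvalues of $T$ at $G$ and $H$ are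
$$\frac{\varphi^TF\varphi}{\varphi^TD\varphi}=1-\frac{\varphi^TE\varphi}{\varphi^TD\varphi},\qquad \frac{\psi^TF\psi}{\psi^TD\psi}=1-\frac{\psi^TE\psi}{\psi^TD\psi}.$$
They are non-negative because $T$ is positive, and they are less than $1$ exactly when
$$\varphi^TD\varphi>0,\quad \varphi^TE\varphi>0,\qquad \psi^TD\psi<0,\quad\psi^TE\psi<0. \tag{6}$$

So the diagonal forms $D$ and $E$, whose entries have opposite signs, must both be positive at $\varphi$ and both be negative at $\psi$. With two diagonal entries this cannot happen. Indeed, (6) forces $D$ to be indefinite, say $D_{11}>0>D_{22}$; then $E_{11}\le0\le E_{22}$, and (6) forces $E_{11}<0<E_{22}$. The conditions at $\varphi$ say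
$$|D_{22}|/D_{11}<\varphi_1^2/\varphi_2^2<E_{22}/|E_{11}|,$$
while those at $\psi$ say
$$E_{22}/|E_{11}|<\psi_1^2/\psi_2^2<|D_{22}|/D_{11},$$
and these contradict each other, as Lemma 1 says they must. A third diagonal entry gives room: for $D=\operatorname{diag}(1,1,-1)$ and $E=\operatorname{diag}(0,-5,1)$, the vectors
$$\varphi=(4,0,1)^T,\qquad \psi=(1,1,2)^T$$
give $\varphi^TD\varphi=15$, $\varphi^TE\varphi=1$, $\psi^TD\psi=-2$, $\psi^TE\psi=-1$.

It remains to produce $G$ and $H$ from $F=\operatorname{diag}(1,6,-2)$. Try $H=qq^T$ and $G=F+qq^T$. We have $\psi^TF\psi=1+6-8=-1$. If $q=F\psi$, then $q\cdot\psi=-1$, so $G\psi=F\psi+(q\cdot\psi)q=q-q=0$. And $q\cdot\varphi=\varphi^TF\psi=4-4=0$, so $H\varphi=0$. Finally $G\ge0$ holds automatically. Write any vector as $s\psi+y$ with $y^TF\psi=0$, which is possible since $\psi^TF\psi\neq0$. As $G\psi=0$ and $q\cdot y=0$, the value of the form $G$ there is $y^TGy=y^TFy$. If this were negative, $F$ would be negative definite on $\operatorname{span}(y,\psi)$, which is two-dimensional, while $F$ has only one negative eigenvalue. The pair $\varphi,\psi$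 was chosen $F$-orthogonal precisely for this construction.

### The example, checked line by line

**Theorem 1.** On $V=S^3$ there is a Z-transformation with the Q-property but without the P-property.

*Proof.* Let $\varphi=(4,0,1)^T$, $\psi=(1,1,2)^T$, and
$$G=\begin{pmatrix}2&6&-4\\6&42&-24\\-4&-24&14\end{pmatrix},\qquad H=\begin{pmatrix}1\\6\\-4\end{pmatrix}\begin{pmatrix}1&6&-4\end{pmatrix}=\begin{pmatrix}1&6&-4\\6&36&-24\\-4&-24&16\end{pmatrix},$$
$$T(X)=\tfrac1{15}(\varphi^TX\varphi)\,G+\tfrac12(\psi^TX\psi)\,H,\qquad L(X)=X-T(X). \tag{7}$$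

**Step 1. Collect the facts about $G$ and $H$.** Clearly $H\ge0$. With $g=(1,3,-2)^T$ and $g'=(0,2,-1)^T$ one checks
$$G=2gg^T+6g'g'^T=\begin{pmatrix}2&6&-4\\6&18&-12\\-4&-12&8\end{pmatrix}+\begin{pmatrix}0&0&0\\0&24&-12\\0&-12&6\end{pmatrix}, \tag{8}$$
so $G\ge0$. Since $g\cdot\psi=1+3-4=0$ and $g'\cdot\psi=2-2=0$, we have $G\psi=0$. Since $(1,6,-4)\cdot(4,0,1)=0$, we have $H\varphi=0$. Moreover
$$\varphi^TG\varphi=32-32+14=14,\qquad \psi^TH\psi=(1+6-8)^2=1,\qquad G-H=\operatorname{diag}(1,6,-2).$$

**Step 2. $L$ is a Z-transformation.** If $X\ge0$, then $\varphi^TX\varphi\ge0$ and $\psi^TX\psi\ge0$, so $T(X)\ge0$. Thus $T$ is positive, and (2) applies.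

**Step 3. $L$ has the Q-property.** By Result 2 it is enough to verify S. Step 1 gives $T(G)=\frac{14}{15}G$ and $T(H)=\frac12H$, so $L(G)=\frac1{15}G$ and $L(H)=\frac12H$. Also $\varphi^T\varphi=17$ and $\psi^T\psi=6$, so $T(I)=\frac{17}{15}G+3H$. Let $d=I+17G+6H>0$. Then
$$L(d)=I-\tfrac{17}{15}G-3H+\tfrac{17}{15}G+3H=I>0 .$$

**Step 4. $L$ does not have the P-property.** Let $D=\operatorname{diag}(1,1,-1)\neq0$. Then $\varphi^TD\varphi=16-1=15$ and $\psi^TD\psi=1+1-4=-2$, so $T(D)=G-H=\operatorname{diag}(1,6,-2)$ and
$$L(D)=\operatorname{diag}(0,-5,1),\qquad D\circ L(D)=\operatorname{diag}(0,-5,-1)\le0 .$$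
The diagonal matrices $D$ and $L(D)$ commute, hence operator commute. $\square$

So the conjecture is false. Three remarks on the example follow.

First, the range of $T$ is $\operatorname{span}(G,H)$, and $G,H$ are independent (their ranks are $2$ and $1$), so the eigenvalues of $T$ are $\frac{14}{15},\frac12,0$, and those of $L$ are $\frac1{15},\frac12,1,1,1,1$. This is consistent with positive stability.

Second, Observation 1 is respected: the $(1,1)$ entry of $L(I)=I-\frac{17}{15}G-3H$ is $1-\frac{34}{15}-3<0$, so $L(I)\not>0$, and the matrix $d$ used in Step 3 is not diagonal. Since the conjugate $\hat L$ of Section 3 has P and $L$ does not, P really is lost under conjugation by cone automorphisms.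

Third, writing $G=pp^T+p'p'^T$ with $p=\sqrt2\,g$ and $p'=\sqrt6\,g'$, and $H=qq^T$, we get $L(X)=X-\sum_{i=1}^3A_iXA_i^T$ with
$$A_1=\tfrac1{\sqrt{15}}\,p\varphi^T,\qquad A_2=\tfrac1{\sqrt{15}}\,p'\varphi^T,\qquad A_3=\tfrac1{\sqrt2}\,q\psi^T .$$
So a three-term Stein-type map fails, although one-term Stein maps satisfy the conjecture by Result 3.

## 6. Carrying the failure to other algebras

Which algebras satisfy the conjecture? Here is the answer.

**Theorem 2.** Let $V\neq\{0\}$ be a Euclidean Jordan algebra with decomposition $V=V_1\oplus\cdots\oplus V_s$ into simple ideals. The following are equivalent.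

(i) For every Z-transformation $L$ on $V$, P $\Leftrightarrow$ Q.

(ii) No $V_i$ has rank $\ge3$, and at most one $V_i$ has rank $2$. That is, $V\cong\mathbb R^k$ or $V\cong\mathbb R^k\times J$ with $k\ge0$ and $J$ a spin factor (Lorentz-cone algebra) of dimension $\ge3$.

As noted in Section 2, (i) is equivalent to (i′). This section proves (i) $\Rightarrow$ (ii). We need one more example, for two factors of rank two, and a way to transport examples from a subalgebra.

**The example on $S^2\times S^2$.** One factor $S^2$ has no room for (6), but two factors do: let one functional see the first factor and the other see the second. Put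
$$A=\begin{pmatrix}2&-2\\-2&2\end{pmatrix},\quad B=\begin{pmatrix}1&-2\\-2&4\end{pmatrix},\quad \varphi=\begin{pmatrix}2\\1\end{pmatrix},\quad \delta=\operatorname{diag}(1,-1).$$
Here $A=2(1,-1)^T(1,-1)\ge0$ and $B=(1,-2)^T(1,-2)\ge0$. Since $(1,-2)\cdot(2,1)=0$, $B\varphi=0$. Also $\varphi^TA\varphi=2(2-1)^2=2$, $\varphi^T\delta\varphi=4-1=3$, and $A-B=\operatorname{diag}(1,-2)$. Define
$$T(X,Y)=\tfrac13(\varphi^TX\varphi)(A,B)+\tfrac13(\varphi^TY\varphi)(B,A). \tag{9}$$
This is positive. We have $T(A,B)=\frac23(A,B)$ and $T(B,A)=\frac23(B,A)$, because $\varphi^TB\varphi=0$; the range of $T$ is spanned by these two vectors, so the eigenvalues of $T$ are $\frac23$ and $0$. For $D=(\delta,-\delta)$,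
$$T(D)=(A,B)-(B,A)=(\operatorname{diag}(1,-2),\operatorname{diag}(-1,2)),$$
$$D-T(D)=(\operatorname{diag}(0,1),\operatorname{diag}(0,-1)),\qquad D\circ(D-T(D))=(\operatorname{diag}(0,-1),\operatorname{diag}(0,-1))\le0 .$$

**Lemma 2 (transfer).** Let $W\subseteq V$ be a subspace closed under $\circ$ and possessing its own unit, with symmetric cone $K_W$. Suppose $T_W:W\to W$ is positive for $K_W$, all its eigenvalues have modulus $<1$, and there are $0\neq D\in W$ and pairwise orthogonal idempotents $c_1,\dots,c_r$ of $W$ such that $D,T_W(D)\in\operatorname{span}(c_i)$ and $D\circ(D-T_W(D))\in-K_W$. Then some Z-transformation on $V$ has the Q-property but not the P-property.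

*Proof.* The unit of $W$ need not be the unit of $V$; this does no harm. With the restricted inner product, $W$ is a Euclidean Jordan algebra, and $K_W\subseteq K$ because squares in $W$ are squares in $V$.

**Step 1. Extend $T_W$ to a positive map on $V$.** Let $\pi:V\to W$ be the orthogonal projection. If $v\in K$ and $w\in K_W\subseteq K$, then $\langle\pi v,w\rangle=\langle v,w\rangle\ge0$, so $\pi v\in K_W$ by self-duality of $K_W$ in $W$. Hence $T:=T_W\circ\pi$ maps $K$ into $K_W\subseteq K$, and $L:=I-T$ is Z on $V$ by (2).

**Step 2. $L$ has the Q-property.** The range of $T$ lies in $W$ and $T|_W=T_W$. An eigenvector of $T$ (after complexification) for a nonzero eigenvalue lies in the range of $T$, so that eigenvalue is an eigenvalue of $T_W$. Hence all eigenvalues $\lambda$ of $T$ satisfy $|\lambda|<1$, every eigenvalue $1-\lambda$ of $L$ has positive real part, and Result 2 gives Q.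

**Step 3. $D$ and $L(D)$ operator commute in $V$.** We have $L(D)=D-T_W(D)$, so both elements lie in $\operatorname{span}(c_i)$. Commuting inside $W$ would not be enough, since the operators must commute on all of $V$. Let $a=\sum_i i\,c_i$. Because the $c_i$ are idempotents with $c_i\circ c_j=0$ for $i\ne j$, $a^p=\sum_i i^p c_i$ for $p\ge1$. Interpolation gives, for each $j$, a polynomial $f$ with $f(0)=0$, $f(j)=1$ and $f(i)=0$ for $i\in\{1,\dots,r\}$, $i\ne j$; so $c_j=f(a)$ is a linear combination of the powers $a^p$, $p\ge1$. By (F6) the operators $L_{a^p}$ on $V$ commute with one another, hence so do $L_D$ and $L_{L(D)}$.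

**Step 4. P fails.** $D\circ L(D)\in-K_W\subseteq-K$ and $D\neq0$. $\square$

**Proof of (i) $\Rightarrow$ (ii).** Suppose (ii) fails; we contradict (i). The hypotheses of Lemma 2 on $T_W$, $D$ and the $c_i$ (positivity, eigenvalues, the relations) are invariant under algebra isomorphisms, because $K_W$ is defined by squares. So our two examples may be transported to any isomorphic subalgebra $W$, whatever its inner product.

*Some $V_i$ has rank $\ge3$.* By (F3), $V_i$ is one of $\mathrm{Herm}_r(\mathbb R)$, $\mathrm{Herm}_r(\mathbb C)$, $\mathrm{Herm}_r(\mathbb H)$ with $r\ge3$, or $\mathrm{Herm}_3(\mathbb O)$. The real symmetric matrices supported in the upper left $3\times3$ corner form a subalgebra $W\cong S^3$, with unit the corner identity. Apply Lemma 2 with $T$ from (7), whose eigenvalues are $\frac{14}{15},\frac12,0$, with $D=\operatorname{diag}(1,1,-1)$ and $c_i=E_{ii}$ (the diagonal matrix units).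

*Two ideals $V_i\neq V_j$ have rank $\ge2$.* Each contains a subalgebra isomorphic to $S^2$: in the Hermitian cases the real symmetric matrices in a $2\times2$ corner, and in a spin factor the subalgebra $\mathbb R\oplus\mathbb R^2$ via (1). Since $V_i\circ V_j=0$, these two subalgebras together form $W\cong S^2\times S^2$ in $V$. Apply Lemma 2 with $T$ from (9), $D=(\delta,-\delta)$, and the idempotents $(E_{11},0),(E_{22},0),(0,E_{11}),(0,E_{22})$.

If (ii) fails, at least one of these two cases occurs. In both, some Z-transformation on $V$ has Q and not P, so (i) fails. $\square$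

In particular, P $=$ Q fails on every simple algebra of rank $\ge3$, such as $S^n$ with $n\ge3$, and on $S^2\times S^2$.

## 7. Adding a factor $\mathbb R$ does no harm

For (ii) $\Rightarrow$ (i) we already have Lemma 1 for the rank-two factor. What remains is to add one-dimensional factors. The difficulty is that $L$ mixes the factors; the device is a family of maps on the other factor, obtained by a partial elimination of the real coordinate.

**Lemma 3 (removing a factor $\mathbb R$).** If (i′) holds on $W$, then (i′) holds on $\mathbb R\times W$. Also, (i′) holds on $\mathbb R$.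

*Proof.* On $\mathbb R$, $L$ is multiplication by some $\tau$; S gives $\tau>0$, and then $\tau r^2\le0$ forces $r=0$.

Let $L$ be Z with S on $\mathbb R\times W$. The inner product has the form $c\,rr'+\langle w,w'\rangle_W$ with $c>0$, since the two ideals are orthogonal: $\langle(1,0),(0,w)\rangle=\langle(1,0)\circ(1,0),(0,w)\rangle=\langle(1,0),(1,0)\circ(0,w)\rangle=0$. Write
$$L(r,w)=(\tau r-m(w),\ -rk+Mw),$$
with $\tau\in\mathbb R$, $k\in W$, $m$ a linear functional on $W$, and $M:W\to W$ linear.

**Step 1. Read off the signs from the Z-property.** The pair $(1,0),(0,w)$ with $w\in K_W$ is orthogonal, and $\langle L(1,0),(0,w)\rangle=-\langle k,w\rangle_W\le0$. So $\langle k,w\rangle_W\ge0$ for all $w\in K_W$, and $k\in K_W$ by self-duality. The pair $(0,w),(1,0)$ gives $-c\,m(w)\le0$, so $m\ge0$ on $K_W$. Pairs $(0,u),(0,v)$ with $u,v\in K_W$ and $\langle u,v\rangle_W=0$ show that $M$ is Z on $W$.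

**Step 2. Read off the S-property.** Let $(d_0,d')>0$ with $L(d_0,d')>0$. Then $d_0>0$, $d'\in\operatorname{int}K_W$, $\tau d_0>m(d')\ge0$, so $\tau>0$, and $Md'-d_0k\in\operatorname{int}K_W$.

**Step 3. A family of maps on $W$ that all have P.** For $\theta\in[0,1]$ put
$$M_\theta w=Mw-\frac{\theta}{\tau}\,m(w)\,k .$$
(For $\theta=1$ this is what remains after solving $\tau r=m(w)$ for $r$; for $\theta=0$ it is $M$.) It is Z: if $u,v\in K_W$ and $\langle u,v\rangle_W=0$, then $\langle M_\theta u,v\rangle_W=\langle Mu,v\rangle_W-\frac\theta\tau m(u)\langle k,v\rangle_W\le0$. It has S, with the same vector $d'$ for every $\theta$: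
$$M_\theta d'=(Md'-d_0k)+\Big(d_0-\frac{\theta\, m(d')}{\tau}\Big)k\in\operatorname{int}K_W+K_W=\operatorname{int}K_W,$$
because $\theta\,m(d')/\tau\le m(d')/\tau<d_0$. Since (i′) holds on $W$, every $M_\theta$ has the P-property.

**Step 4. P holds for $L$.** Let $x=(r,w)$ and $L(x)=(s,v)$ operator commute with $x\circ L(x)\le0$. The multiplication operator of $(r,w)$ acts as $r$ on $\mathbb R$ and as $L_w$ on $W$, so $w$ and $v$ operator commute in $W$. Also $rs\le0$ and $w\circ v\le0$. Replacing $x$ by $-x$ if necessary, assume $r\ge0$.

If $r=0$, then $v=Mw=M_0w$, so P for $M_0$ gives $w=0$, and $x=0$.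

If $r>0$, then $s\le0$, that is, $m(w)\ge\tau r>0$. Put $\theta=\tau r/m(w)\in(0,1]$. Then
$$M_\theta w=Mw-\frac{1}{\tau}\cdot\frac{\tau r}{m(w)}\,m(w)\,k=Mw-rk=v .$$
So $w$ and $M_\theta w$ operator commute and $w\circ M_\theta w\le0$; P for $M_\theta$ gives $w=0$. This contradicts $m(w)>0$. So $r>0$ does not occur, and $x=0$. $\square$

The choice of $\theta$ is the point of the proof. The sign condition $rs\le 0$ gives only the inequality $0<\tau r\le m(w)$, not an equation for $r$; each value of $r$ that it permits corresponds to one $\theta\in(0,1]$, and all the maps $M_\theta$ share the same S-vector $d'$.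

**Proof of (ii) $\Rightarrow$ (i).** If $V\cong\mathbb R^k$ with $k\ge1$, start from $\mathbb R$, where (i′) holds by Lemma 3. If $V\cong\mathbb R^k\times J$ with $J$ a spin factor, start from $J$ with the restricted inner product, where (i′) holds by Lemma 1. In either case add the remaining factors $\mathbb R$ one at a time, applying Lemma 3 each time. This gives (i′) on $V$. By Result 1, P $\Rightarrow$ Q always; by Result 2, a Z-transformation with Q has S, hence P by (i′). So (i) holds, and Theorem 2 is proved. $\square$
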